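# Exponential decay of covariances for a pinned interface above a hard wall

## 1. A damped difference inequality for a column of numbers

Write $y\sim x$ when $x,y\in\mathbb Z^d$ satisfy $|x-y|_1=1$, and $(\Delta u)(x)=\sum_{y\sim x}(u(y)-u(x))$ for $u:\mathbb Z^d\to\mathbb R$.

The object on which everything below turns is a nonnegative function $\chi$ on $\mathbb Z^d$ that vanishes off a finite set $\Lambda$, together with a site $j\in\Lambda$, such that away from $j$
$$\chi(x)\le K\,\Delta\chi(x)+\sum_{y\in\Lambda}\theta(y-x)\chi(y)+C_5e^{-|x-j|_1}\qquad(x\in\Lambda\setminus\{j\}),\tag{1.1}$$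
where $K,C_5\ge 0$ and $\theta:\mathbb Z^d\to[0,\infty)$ is small in the sense that
$$\sum_{z}\theta(z)e^{|z|_1}\le\tfrac14 .\tag{1.2}$$

If $\theta=0$ and $C_5=0$, then (1.1) says that $\chi$ bends upward at least at rate $\chi/K$. In dimension one the functions $e^{-\delta|x|}$ and $e^{+\delta|x|}$ with $e^\delta+e^{-\delta}-2=1/K$ satisfy $\chi=K\Delta\chi$ away from $0$. Since $\chi$ vanishes off $\Lambda$, the growing solution is excluded and decay remains. The next lemma makes this precise, and shows that a small nonlocal term does no harm.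

**Lemma 1.1.** Let $\chi\ge0$ vanish off the finite set $\Lambda\ni j$ and satisfy (1.1) and (1.2). Then there are $\delta\in(0,\frac12]$ and $C'<\infty$, depending only on $d,K,C_5$, with $\chi(z)\le C'(1+\chi(j))e^{-\delta|z-j|_1}$ for all $z\in\Lambda$.

*Proof.* We test (1.1) against an exponential weight centered at the site where we want the bound. Fix $z\in\Lambda$, $0<\delta\le\frac12$, and $\omega(x)=e^{-\delta|x-z|_1}$. Neighboring values of $\omega$ differ by a factor at most $e^\delta$, so $\Delta\omega\le 2d(e^\delta-1)\omega$. Multiply (1.1) by $\omega(x)$ and sum over $x\in\Lambda\setminus\{j\}$. All sums are finite, as $\chi$ has finite support.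

*The Laplacian term.* For $x\notin\Lambda$ we have $\chi(x)=0$, so $\Delta\chi(x)=\sum_{y\sim x}\chi(y)\ge0$. Also $-\Delta\chi(j)\le2d\chi(j)$. Hence, by symmetry of $\Delta$,
$$\sum_{x\in\Lambda\setminus\{j\}}\omega(x)\Delta\chi(x)\le\sum_{x\in\mathbb Z^d}\omega(x)\Delta\chi(x)+2d\,\omega(j)\chi(j)=\sum_x\chi(x)\Delta\omega(x)+2d\,\omega(j)\chi(j)$$
$$\le2d(e^\delta-1)\sum_x\omega(x)\chi(x)+2d\,\omega(j)\chi(j).$$

*The nonlocal term.* Since $\delta\le1$, $\omega(x)\le e^{|x-y|_1}\omega(y)$. So $\sum_{x,y}\omega(x)\theta(y-x)\chi(y)\le\frac14\sum_y\omega(y)\chi(y)$ by (1.2).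

*Conclusion.* Choose $\delta$ so small that $2dK(e^\delta-1)\le\frac14$. Adding $\omega(j)\chi(j)$ to both sides,
$$\sum_x\omega(x)\chi(x)\le\tfrac12\sum_x\omega(x)\chi(x)+(1+2dK)\,\omega(j)\chi(j)+C_5\sum_xe^{-\delta|x-z|_1-|x-j|_1}.$$
Here $\omega(j)=e^{-\delta|z-j|_1}$, and since $|x-z|_1\ge|z-j|_1-|x-j|_1$, the last sum is at most $e^{-\delta|z-j|_1}\sum_xe^{-(1-\delta)|x-j|_1}\le Ce^{-\delta|z-j|_1}$. Absorb the first term on the right into the left side; since $\omega(z)=1$, $\chi(z)\le\sum_x\omega(x)\chi(x)\le C'(1+\chi(j))e^{-\delta|z-j|_1}$. $\square$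

What this is for: $\chi(x)$ will be the covariance of $\varphi_j$ and $\varphi_x$ in a random field above a hard wall. Deriving (1.1) from the sole assumption that a certain free energy is positive is the whole work.

## 2. The wetting measure and three theorems

Let $d\ge2$ and let $\Lambda_L=\{-\lceil L/2\rceil+1,\dots,\lfloor L/2\rfloor\}^d$, a cube with $L^d$ sites. For $\varphi=(\varphi_i)_{i\in\mathbb Z^d}$ with $\varphi_i=0$ off $\Lambda_L$, let $\mathcal H_L(\varphi)=\frac12\sum(\varphi_i-\varphi_j)^2$, the sum over unordered nearest-neighbor pairs $\{i,j\}$ that meet $\Lambda_L$.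

**Definition (wetting measure).** For a pinning strength $\eta\ge0$,
$$\mu_{L;0,\eta}^{+,0}(d\varphi)=\frac1{Z^{+,0}_{L;0,\eta}}e^{-\mathcal H_L(\varphi)}\prod_{i\in\Lambda_L}\big(1_{\{\varphi_i\ge0\}}d\varphi_i+\eta\,\delta_0(d\varphi_i)\big)\prod_{i\notin\Lambda_L}\delta_0(d\varphi_i).$$
The first index $0$ is the value of a parameter $\lambda\ge 0$ in front of an extra term $\lambda\sum_{i\in\Lambda_L}\varphi_i$ in the energy; here $\lambda=0$ always. The indicator is the hard wall, and the atoms reward sites that touch it.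

Example: for $L=1$ the cube is $\{0\}$ and the energy is $d\varphi_0^2$, because there are $2d$ edges to zeros. The site is at the wall with probability $\eta/(\eta+\frac12\sqrt{\pi/d})$, as $\int_0^\infty e^{-dt^2}dt=\frac12\sqrt{\pi/d}$.

**Definition (partial wetting).** Let
$$f(0,\eta)=\lim_{L\to\infty}\frac1{|\Lambda_L|}\log\frac{Z^{+,0}_{L;0,\eta}}{Z^{+,0}_{L;0,0}}\ \ (\ge0).$$
The limit exists (Section 7). One is in the partial wetting regime if $f(0,\eta)>0$; and $\eta_c=\inf\{\eta:f(0,\eta)>0\}$.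

Example: the configuration with all sites pinned gives $Z^{+,0}_{L;0,\eta}\ge\eta^{|\Lambda_L|}$. If only the edges in direction $e_1$ are kept and the variables of each line are integrated one after the other from its end, each integral is at most $\sqrt{2\pi}$, so $Z^{+,0}_{L;0,0}\le(\sqrt{2\pi})^{|\Lambda_L|}$. Hence $f(0,\eta)\ge\log(\eta/\sqrt{2\pi})$, which is positive for $\eta>\sqrt{2\pi}$. At the other end, $f(0,0)=0$, so partial wetting forces $\eta>0$.

Write $\Lambda=\Lambda_L$, and $P_L,E_L,\mathrm{Cov}_L$ for the wetting measure. In the partial wetting regime the interface is known to be localized; for instance $E_L\varphi_0$ is bounded in $L$. The question, posed with "Wetting of gradient fields: pathwise estimates" (doi:10.1007/s00440-007-0130-x) as its source, is whether localization comes with exponentially decaying covariances in the whole regime. It does.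

**Theorem A.** If $f(0,\eta)>0$, there are $C,c\in(0,\infty)$ depending only on $d,\eta$ such that for all $L$ and $i,j\in\Lambda_L$: $0\le\mathrm{Cov}_L(\varphi_i,\varphi_j)\le Ce^{-c|i-j|_1}\le Ce^{-c|i-j|_2}$.

**Theorem B.** (i) For every $\eta\ge0$ there is $c_*=c_*(d,\eta)\in(0,1)$ with $\mathrm{Cov}_L(\varphi_i,\varphi_j)\ge c_*^{|i-j|_1+1}$ for all $L$ and $i,j\in\Lambda_L$. So when $f(0,\eta)>0$ the decay is exactly exponential. (ii) If $f(0,\eta)>0$ and $F,G$ are coordinatewise Lipschitz functions with constants $(l_i),(l_j')$ of finite support, then $|\mathrm{Cov}_L(F,G)|\le\sum_{i,j}l_il_j'\,Ce^{-c|i-j|_1}$; also $|\mathrm{Cov}_L(1_{\{\varphi_i=0\}},1_{\{\varphi_j=0\}})|\le C'e^{-c|i-j|_1}$.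

**Theorem C.** If $\eta=0$ or $0<\eta<\eta_c$, there is no $\kappa:\mathbb Z^d\to[0,\infty)$ with $\sum_z\kappa(z)<\infty$ and $\mathrm{Cov}_L(\varphi_i,\varphi_j)\le\kappa(i-j)$ for all $L,i,j$. In particular exponential decay fails.

For $d\ge3$, $f(0,\eta)>0$ for all $\eta>0$ by Bolthausen–Deuschel–Zeitouni, J. Math. Phys. 41 (2000) 1211–1223. So for $d\ge3$ uniform exponential decay holds if and only if $f(0,\eta)>0$; for $d=2$ only $\eta=\eta_c$ is left open here. Theorems B and C are not used in the proof of Theorem A.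

Below, $C,c,C_i,c_i$ are positive constants depending only on $d,\eta$; unnumbered ones may change from line to line. Except in Theorem C and where $\eta\ge0$ is announced, $\eta$ is fixed with $f(0,\eta)>0$.

## 3. Order, convexity, and logarithmic heights

This section collects the tools that hold for every $\eta\ge0$. Let $Q(z,R)=\{y:|y-z|_\infty\le R\}$ be the cube of radius $R$; a cube of side $\ell$ has $\ell^d$ sites. The outer boundary of a set consists of the sites outside it with a neighbor inside. For finite $D$ and $b\ge0$ on $D^c$, let $\mu_D^{b,\eta}$ be the measure on $[0,\infty)^D$ with density $e^{-\mathcal H}$ (sum over edges touching $D$, $\varphi=b$ off $D$) with respect to $\prod_{x\in D}(1_{\varphi_x\ge0}d\varphi_x+\eta\delta_0(d\varphi_x))$, normalized by $Z^b_{D,\eta}$. So $P_L$ is $\mu_{\Lambda_L}^{0,\eta}$. Functions are called increasing if they are nondecreasing in each coordinate. We write $\mu\preceq\nu$ if $\int F\,d\mu\le\int F\,d\nu$ for increasing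 $F$.

**(F1) FKG.** *Increasing functions have nonnegative covariance under $\mu_D^{b,\eta}$.* For numbers $a\le a'$ and $b\ge b'$,
$$(a-b)^2+(a'-b')^2-(a'-b)^2-(a-b')^2=2(a'-a)(b-b')\ge0,$$
and if the two orders agree nothing changes on passing to maxima and minima. So $\mathcal H(\varphi\vee\psi)+\mathcal H(\varphi\wedge\psi)\le\mathcal H(\varphi)+\mathcal H(\psi)$, which is the lattice condition for $e^{-\mathcal H}$ with respect to a product measure; FKG follows (Preston 1974; Karlin–Rinott 1980). Conditional laws given some coordinates are of the same type. If $d\nu/d\mu$ is increasing and $\mu$ satisfies FKG, then $\mu\preceq\nu$.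

**(F2)** *$\mu_D^{b,\eta}$ is stochastically increasing in $b$.* For $b\le b'$, the density of $\mu_D^{b',\eta}$ with respect to $\mu_D^{b,\eta}$ is a constant times $\exp\big(\sum_{x\in D,y\notin D,x\sim y}(b_y'-b_y)\varphi_x\big)$, which is increasing.

**(F3)** *Fixing $\varphi=0$ on part of $D$ lowers the measure.* Indeed $\mu_D^{b,\eta}$ is a mixture of conditional laws given values $a\ge0$ on that part; by (F2) each dominates the one with $a=0$. Hence $\mu_D^{0,\eta}$ increases with $D$.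

**(F4)** *$\mu_D^{b,\eta}\preceq\mu_D^{b,0}$.* Given the zero set $A=\{x\in D:\varphi_x=0\}$, the law on $D\setminus A$ is $\mu_{D\setminus A}^{b,0}$ with zero on $A$; apply (F3) with $\eta=0$ and average over $A$. The same holds if pinning is allowed only at some sites.

**(F5)** *Let $\bar b$ be the harmonic extension of $b$ to $D$ and $\psi\sim\mu_D^{0,0}$. Then $\mu_D^{b,0}\preceq$ law of $\bar b+\psi$.* Under $\mu_D^{b,0}$, the field $\varphi-\bar b$ is the zero-boundary Gaussian field conditioned to be $\ge-\bar b$. Conditioning further on the increasing event $\{\varphi-\bar b\ge0\}$ raises it by FKG and produces the law of $\psi$.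

**(F6) Brascamp–Lieb 1976.** A Gaussian law restricted to a convex set has variances at most the Gaussian ones. The measure $\mu_D^{b,0}$, tilted by any $e^{t\varphi_x}$, is a Gaussian with covariance $G_D=(-\Delta_D)^{-1}$ times the indicator of a convex set. So $\varphi_x$ has variance at most $G_D(x,x)$ under every tilt. The second derivative in $t$ of $\log E e^{t(\varphi_x-E\varphi_x)}$ is such a variance, so
$$Ee^{t(\varphi_x-E\varphi_x)}\le e^{t^2G_D(x,x)/2}.$$
If $D\subset Q(z,R)$ with $R\ge2$, then $G_D(x,x)\le C_0\log R$. Indeed $G_D(x,x)\le\int_0^\infty p_t(x,x)dt$, with $p_t$ the heat kernel of $\Delta$ killed off $Q(z,R)$. First, $p_t(x,x)\le C(1+t)^{-d/2}$, which gives $C\log R$ on $[0,R^2]$. For $t\ge R^2$ the eigenfunction expansion gives $p_t(x,x)\le e^{-\lambda(t-R^2)}p_{R^2}(x,x)$ with lowest eigenvalue $\lambda\ge c/R^2$, so this range contributes at most $CR^{-d}R^2/c\le C$.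

**Lemma 3.1.** With $C_0=C_0(d)$ enlarged: if $D\subset Q(z,R)$, $R\ge2$, then $E_{\mu_D^{0,0}}\psi_x\le C_0\log R$. If $0\le b\le h$ with $h$ a constant, then for all $t\ge0$, $n\ge1$, $\eta\ge0$
$$\mu_D^{b,\eta}(\varphi_x>h+C_0\log R+t)\le e^{-t^2/(2C_0\log R)},\qquad E_{\mu_D^{b,\eta}}[(\max_D\varphi)^n]\le C_n(h+\log R)^n.$$

*Proof.* *The mean.* We raise the boundary condition until the wall is no longer felt. By (F3) take $D=Q(z,R)$, and by (F2) raise the boundary condition to $a=C\log R$. The free Gaussian field with this boundary condition has mean $a$ and variances at most $C_0\log R$, so it has a negative value somewhere with probability at most $(2R+1)^de^{-a^2/(2C_0\log R)}=(2R+1)^dR^{-C^2/(2C_0)}\le\frac12$ for $C$ large. Since $\mu_D^{a,0}$ is this field conditioned to be nonnegative, $E_{\mu_D^{a,0}}\varphi_x\le2E|\varphi_x|\le2(a+\sqrt{C_0\log R})\le C\log R$.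

*The tail.* The harmonic extension of $b$ is at most $h$, so by (F4) and (F5) $\mu_D^{b,\eta}\preceq$ law of $h+\psi$. The probability is at most $P(\psi_x-E\psi_x>t)$, and (F6) with Chernoff's bound applies.

*The maximum.* $\max_D\varphi$ is dominated by $h+C_0\log R+Y$, with $Y=\max_D(\psi-E\psi)_+$ and $P(Y>t)\le(2R+1)^de^{-t^2/(2C_0\log R)}\le e^{-t^2/(4C_0\log R)}$ as soon as $t^2\ge4C_0d\log R\,\log(2R+1)$, in particular for $t\ge C\log R$. So $EY^n\le(C\log R)^n+\int_0^\infty nt^{n-1}e^{-t^2/(4C_0\log R)}dt\le C_n(\log R)^n$. $\square$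

## 4. One site given its neighbors, and why a direct use of FKG fails

Let $S_x=\sum_{y\sim x}\varphi_y$. Given $\varphi_y$, $y\ne x$, the law of $\varphi_x$ is proportional to $(\eta\delta_0(dt)+1_{t\ge0}dt)e^{-dt^2+tS_x}$. For $S\ge0$ and $\eta\ge0$ put
$$I(S)=\int_0^\infty e^{-dt^2+tS}dt,\qquad m(S)=\frac{I'(S)}{\eta+I(S)},\qquad q(S)=\frac{1-\eta S}{\eta+I(S)}.$$
Then $m(S_x)=E[\varphi_x|\cdot]$ and $m'(S_x)=\mathrm{Var}(\varphi_x|\cdot)>0$. Since $\int_0^\infty(2dt-S)e^{-dt^2+tS}dt=1$, we have $2dI'-SI=1$, hence $2dm(S)-S=q(S)$. As $-(\Delta\varphi)_x=2d\varphi_x-S_x$,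
$$E[-(\Delta\varphi)_x\,|\,\varphi_y,y\ne x]=2dm(S_x)-S_x=q(S_x).\tag{4.1}$$
For $\eta>0$ let $w=1+I/\eta$ and $p=1/w$. Then $p(S_x)=P(\varphi_x=0|\cdot)$, $m=w'/w$, $w$ is convex and increasing, and
$$q(S)=p(S)\big(\tfrac1\eta-S\big),\qquad2dm(S)\le S+\tfrac1\eta.\tag{4.2}$$

**Two sites by hand.** Take $D=\{x,y\}$ with $x\sim y$ and zero boundary condition. Then $S_y=\varphi_x$, so $\mathrm{Cov}(\varphi_x,\varphi_y)=\mathrm{Cov}(\varphi_x,m(\varphi_x))>0$. Conditioned on $\varphi_y=0$, the mean of $S_y$ is $m(0)=\frac{1}{2d(\eta+I(0))}<\frac1\eta$, where $I'(0)=\frac1{2d}$. So at a pinned $y$ the mean of $\frac1\eta-S_y$ is positive. This sign will be the heart of the matter.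

**Two Gaussian comparisons.** Without wall and pinning, add $\frac\alpha2\sum\varphi_i^2$ to the energy. The column $\chi=\mathrm{Cov}(\varphi_j,\cdot)$ solves $(-\Delta+\alpha)\chi=1_{\{j\}}$ in $\Lambda$, so (1.1) holds with $K=1/\alpha$, $\theta=0$, $C_5=0$. For $\alpha=0$ one has $-\Delta\chi=1_{\{j\}}$ in $\Lambda$, and summing over $\Lambda$ gives $1=\sum_{x\in\Lambda}\#\{z\sim x:z\notin\Lambda\}\chi(x)$. A bound $\chi(x)\le Ce^{-c|x-j|_1}$ uniform in $L$ with $j$ near the center would make the right side tend to $0$. So there is no uniform exponential decay for $\alpha=0$, and the pinning has to supply the damping.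

**Conditioning on the zero set.** A natural first attempt uses the zero set $A$:
$$\mathrm{Cov}(\varphi_i,\varphi_j)=E[\mathrm{Cov}(\varphi_i,\varphi_j|A)]+\mathrm{Cov}\big(E[\varphi_i|A],E[\varphi_j|A]\big).$$
Without a wall, the conditional means vanish by symmetry and the first term is $E[G_{\Lambda\setminus A}(i,j)]$. With the wall, $E[\varphi_i|A]>0$ when $i\notin A$, and the second term is a covariance of two nonconstant functions of the zero set. To bound it one would need decorrelation for $A$, which is a question of the same kind.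

**Averaging one site.** Fix $L$, $j\in\Lambda$, and put from now on
$$F=\varphi_j,\qquad\chi(x)=\mathrm{Cov}_L(\varphi_j,\varphi_x)\ge0,\qquad\chi=0\text{ off }\Lambda.$$
For $x\in\Lambda\setminus\{j\}$, $F$ does not depend on $\varphi_x$, so (4.1) gives $\Delta\chi(x)=\mathrm{Cov}(F,-q(S_x))$. If $-q$ were increasing, FKG would give $\Delta\chi\ge0$. But $-q(S)=p(S)(S-\frac1\eta)$ is negative at $S=0$, zero at $S=\frac1\eta$, positive beyond, and tends to $0$ as $S\to\infty$, because $I$ grows like a Gaussian exponential. It is not monotone, and FKG says nothing about the sign. There are two separate difficulties: the sign of $\Delta\chi$, and the fact that $-q$ does not control $m$ for large $S$. Section 5 settles the first one, Sections 6 to 9 the second.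

## 5. The sign of the mean flux at a pinned site

Instead of the function $p(S)(S-\frac1\eta)$ we keep the indicator of $\{\varphi_x=0\}$, so that $\frac1\eta-S$ enters only through its conditional mean. That mean is a number, and a global balance determines its sign. We need one input, proved in Section 8 without using the present section or the next one.

**Proposition 5.1.** Let $f(0,\eta)>0$. There are $M_0,c_2,\rho_*>0$ such that for all $L$, $x\in\Lambda_L$: $P_L(\varphi_x>M)\le e^{-c_2M^2/\log M}$ for $M\ge M_0$, and $\rho_x:=P_L(\varphi_x=0)\ge\rho_*$. In particular all moments of $\varphi_x$ are bounded uniformly in $x,L$, and $P_L(S_x>M)\le\frac12$ for all $x,L$ once $M$ is large.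

Write $E_0,\mathrm{Cov}_0$ for expectation and covariance under $\mu_{\Lambda_L}^{0,\eta}(\cdot|\varphi_x=0)$, which is $\mu_{\Lambda_L\setminus\{x\}}^{0,\eta}$ on the other sites, and $s_x=s_x^{(L)}=E_0[S_x]$.

**Lemma 5.2.** $s_x^{(L)}\le1/\eta$ for all $L$ and $x\in\Lambda_L$.

*Proof.* The point is that $s$ can only grow with the box, so a bad value somewhere would become bad almost everywhere in a large box, and the total flux forbids this. Suppose $s_x^{(L)}=\frac1\eta+\varepsilon$ with $\varepsilon>0$ for some $L,x$. If $y\in\Lambda_N$ and $y-x+\Lambda_L\subset\Lambda_N$, then $s_y^{(N)}\ge s_x^{(L)}$ by (F3) and translation invariance. With $L$ fixed and $N\to\infty$, all but $O(N^{d-1})$ sites $y\in\Lambda_N$ are of this type. By (4.1) and (4.2),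
$$E_N[-(\Delta\varphi)_y]=E_N\big[p(S_y)(\tfrac1\eta-S_y)\big]=E_N\big[1_{\{\varphi_y=0\}}(\tfrac1\eta-S_y)\big]=\rho_y^{(N)}\big(\tfrac1\eta-s_y^{(N)}\big).$$
Sum over $\Lambda_N$; differences over edges inside $\Lambda_N$ cancel:
$$\sum_{y\in\Lambda_N}\rho_y^{(N)}\big(\tfrac1\eta-s_y^{(N)}\big)=\sum_{y\in\Lambda_N}\#\{z\sim y:z\notin\Lambda_N\}\,E_N\varphi_y\ge0.$$
On the left, each good $y$ contributes at most $-\varepsilon\rho_*$ by Proposition 5.1, and every other term is at most $\frac1\eta$. So the left side is at most $-\varepsilon\rho_*N^d(1-o(1))+O(N^{d-1})<0$ for $N$ large, a contradiction. $\square$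

**The flux inequality.** We now return to $\Delta\chi(x)$ for $x\in\Lambda\setminus\{j\}$. Write $S=S_x$, $\rho=\rho_x$, $E=E_L$. Neither $F$ nor $S$ depends on $\varphi_x$, so
$$\Delta\chi(x)=\mathrm{Cov}\big(F,p(S)(S-\tfrac1\eta)\big)=\mathrm{Cov}\big(F,(S-\tfrac1\eta)1_{\{\varphi_x=0\}}\big)=\rho E_0[F(S-\tfrac1\eta)]-EF\cdot\rho(s_x-\tfrac1\eta)$$
$$=\rho\,\mathrm{Cov}_0(F,S)+\rho(EF-E_0F)\big(\tfrac1\eta-s_x\big).$$
By (F3) $EF\ge E_0F$, by FKG $\mathrm{Cov}_0(F,S)\ge0$, and by Lemma 5.2 $\frac1\eta-s_x\ge0$. So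
$$\Delta\chi(x)\ \ge\ \rho\,\mathrm{Cov}_0(F,S_x)\ \ge\ 0\qquad(x\in\Lambda,\ x\ne j).\tag{5.1}$$

## 6. From the flux back to the covariance

The purpose of this section is to bound $\chi(x)$ itself by $\rho\,\mathrm{Cov}_0(F,S_x)$, up to terms living on large $S_x$. The intermediate quantity is $\mathrm{Cov}(F,1_{\{\varphi_x\ne0\}})$.

Let $M\ge M_1\ge\max(1,1/\eta)$ with $P_L(S_y>M)\le\frac12$ for all $y,L$. Put
$$W=w(S\wedge M),\qquad\beta_M(S)=1-\frac{w(S\wedge M)}{w(S)}\in[0,1),\qquad\tau_{M_1}(S)=m(S)-m(S\wedge M_1).$$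
The function $\beta_M$ is increasing and vanishes for $S\le M$.

**Step 1: bound the indicator by $\mathrm{Cov}_0(F,S)$.** We have $Wp=1-\beta_M$, and $\rho E_0[\,\cdot\,]=E[\,\cdot\,p(S)]$ on functions that do not depend on $\varphi_x$. So
$$\rho\,\mathrm{Cov}_0(F,W)=E[FWp]-E_0F\,E[Wp]=E[F(1-\beta_M)]-E_0F\,(1-E\beta_M)$$
$$=(EF-E_0F)(1-E\beta_M)-\mathrm{Cov}(F,\beta_M).$$
Now $E\beta_M\le P(S>M)\le\frac12$ and $EF\ge E_0F$, so $EF-E_0F\le2\rho\,\mathrm{Cov}_0(F,W)+2\mathrm{Cov}(F,\beta_M)$. Since $w$ is convex, $w'(M)S-w(S\wedge M)$ is increasing in $S$, and FKG for the conditioned measure gives $\mathrm{Cov}_0(F,W)\le w'(M)\mathrm{Cov}_0(F,S)$. As $\rho\le1$ and $EF-E_0F\ge0$,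
$$\mathrm{Cov}(F,1-p(S))=\mathrm{Cov}(F,1-1_{\{\varphi_x=0\}})=\rho(EF-E_0F)\le2w'(M)\,\rho\,\mathrm{Cov}_0(F,S)+2\,\mathrm{Cov}(F,\beta_M(S)).\tag{6.1}$$

**Step 2: bound $\chi(x)$ by the indicator.** Let $K_1=K_1(M_1)=\max_{[0,M_1]}m'w^2/w'$, finite because $w'\ge w'(0)>0$. Since $(1-p)'=w'/w^2>0$, the function $K_1(1-p(S))-m(S\wedge M_1)$ is increasing. Hence
$$\chi(x)=\mathrm{Cov}(F,m(S))=\mathrm{Cov}(F,m(S\wedge M_1))+\mathrm{Cov}(F,\tau_{M_1}(S))\le K_1\mathrm{Cov}(F,1-p(S))+\mathrm{Cov}(F,\tau_{M_1}(S)).$$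

**Step 3: combine.** Insert (6.1) and then (5.1):
$$\chi(x)\le K\,\Delta\chi(x)+\mathrm{Cov}(F,\tau_{M_1}(S_x))+2K_1\,\mathrm{Cov}(F,\beta_M(S_x)),\qquad K=2K_1w'(M).\tag{6.2}$$
For the tail functions we record $0\le\tau_{M_1}(S)\le S1_{\{S>M_1\}}$, because $m(S)\le\frac{S+1/\eta}{2d}\le S$ for $S\ge\frac1\eta$, and $0\le\beta_M(S)\le1_{\{S>M\}}\le S1_{\{S>M\}}$.

The order of choices matters. The coefficient $2K_1$ of the second tail depends on $M_1$ only, so $M$ can be taken large afterwards to make that term small.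

It remains to bound $\mathrm{Cov}(F,\Psi(S_x))$ for functions $\Psi$ living on $\{S_x>M\}$. A bound by Cauchy–Schwarz is small but does not decay in $|x-j|$. What we need is a bound by a small combination of the values $\chi(y)$, and for this we must know how fast the field forgets a high boundary condition.

## 7. Free energy and the density of pinned sites

This section turns $f(0,\eta)>0$ into a statement about many zeros in every large cube, even below a fairly high boundary condition.

**Step 1: free energies per site.** For $\varphi\ge0$, $(\varphi_x-\varphi_y)^2\le\varphi_x^2+\varphi_y^2$. Used on the edges between disjoint $D_1,D_2$, this gives $Z^0_{D_1\cup D_2,\eta}\ge Z^0_{D_1,\eta}Z^0_{D_2,\eta}$. Keeping only the edges in direction $e_1$ and integrating sequentially, $Z^0_{\Lambda,\eta}\le(\sqrt{2\pi}+\eta)^{|\Lambda|}$. Let $Q_\ell$ be a cube of side $\ell$. It contains $\lfloor\ell/k\rfloor^d$ disjoint cubes of side $k$ and, for fixed $k$, $O(\ell^{d-1})$ further sites,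 each contributing a factor at least $\int_0^\infty e^{-dt^2}dt$. So $\liminf_\ell\ell^{-d}\log Z^0_{Q_\ell,\eta}\ge k^{-d}\log Z^0_{Q_k,\eta}$ for every $k$. Therefore
$$g(\eta)=\lim_\ell\ell^{-d}\log Z^0_{Q_\ell,\eta}=\sup_\ell\ell^{-d}\log Z^0_{Q_\ell,\eta}$$
exists and is finite, $\log Z^0_{Q,\eta}\le|Q|g(\eta)$ for all cubes $Q$, and $f(0,\eta)=g(\eta)-g(0)$.

**Step 2: $g$ strictly increases between $\eta/e$ and $\eta$.** Expanding the product of reference measures,
$$Z^0_{\Lambda,\eta}=\sum_{A\subset\Lambda}\eta^{|A|}Z^0_{\Lambda\setminus A,0},$$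
so $J(t)=f(0,e^t)$ is a limit of convex nondecreasing functions of $t$: it is convex, nondecreasing, and $\ge0$. To see that $J(t)\to0$ as $t\to-\infty$, restrict the integral for $Z^0_{\Lambda,0}$ to $\varphi_A\in[0,1]^A$. An edge from $y\in A$ to $x\notin A$ has $(\varphi_x-\varphi_y)^2\le\varphi_x^2+1$, an edge inside $A$ has $(\varphi_x-\varphi_y)^2\le1$, and at most $2d|A|$ edges touch $A$. So $Z^0_{\Lambda,0}\ge e^{-d|A|}Z^0_{\Lambda\setminus A,0}$, hence $Z^0_{\Lambda,\eta}\le(1+e^d\eta)^{|\Lambda|}Z^0_{\Lambda,0}$, and $J(t)\le\log(1+e^{d+t})\to0$.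

If $J(t_0)=J(t_0-1)$, then by convexity the slopes to the left of $t_0$ are $\le0$, and by monotonicity they are $\ge0$; so $J$ is constant on $(-\infty,t_0]$ and $J(t_0)=0$. Since $J(\log\eta)>0$,
$$\gamma:=g(\eta)-g(\eta/e)>0 .$$
Also $\gamma\le1$, as $Z^0_{\Lambda,\eta}\le e^{|\Lambda|}Z^0_{\Lambda,\eta/e}$. Put $\alpha=\gamma/4\in(0,\frac14]$.

**Lemma 7.1.** There is $\ell_0$ such that for $H\ge1$, $\ell\ge\max(\ell_0,H^{3/2})$, $Q$ a cube of side $\ell$ and any boundary condition $0\le b\le H$: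
$$\mu_Q^{b,\eta}\big(\#\{x\in Q:\varphi_x=0\}<\alpha\ell^d\big)\le e^{-\alpha\ell^d}.$$

*Proof.* The event is increasing, so by (F2) we may take $b\equiv H$. With $N$ the number of zeros, $E[e^{-N}]=Z^H_{Q,\eta/e}/Z^H_{Q,\eta}$. We compare both partition functions with the zero boundary condition.

*Numerator.* Differentiate in the boundary height: by (F4), (F5) and Lemma 3.1,
$$\frac{d}{dh}\log Z^h_{Q,\eta/e}=\sum_{x\in Q,\,y\notin Q,\,x\sim y}E^h(\varphi_x-h)\le2d\ell^{d-1}C_0\log\ell.$$
Integrating over $h\in[0,H]$, $\log Z^H_{Q,\eta/e}\le\ell^dg(\eta/e)+CH\ell^{d-1}\log\ell$.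

*Denominator.* We bring the boundary height down to zero over a layer of width proportional to $\ell$. Let $\varepsilon\in(0,\frac18)$, $w_0=\lceil\varepsilon\ell\rceil$, and $\xi_x=H(1-d_\infty(x,Q^c)/w_0)_+$, so $\xi=H$ off $Q$. Let $Q_{w_0}=\{x:d_\infty(x,Q^c)\ge w_0\}$, a cube of side $\ell-2(w_0-1)\ge(1-2\varepsilon)\ell$ on which $\xi=0$. Restrict the integral for $Z^H_{Q,\eta}$ to $\varphi\ge\xi$, using only Lebesgue measure on the layer $Q\setminus Q_{w_0}$, and put $\varphi=\xi+\psi$ with $\psi\ge0$ on $Q$, $\psi=0$ off $Q$. Let $\tilde Z,\tilde E$ be the zero-boundary partition function and expectation on $Q$ with pinning only in $Q_{w_0}$. Summation by parts (recall $\psi=0$ off $Q$) gives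
$$\mathcal H(\xi+\psi)=\tfrac12\sum(\nabla\xi)^2+\mathcal H(\psi)+\sum_{x\in Q}\psi_x(-\Delta\xi)_x,$$
the first sum over edges touching $Q$, so by Jensen's inequality
$$\log Z^H_{Q,\eta}\ge\log\tilde Z-\tfrac12\sum(\nabla\xi)^2-\sum_{x\in Q}\tilde E[\psi_x](-\Delta\xi)_x.$$
We estimate the three terms.

* Since $d_\infty(\cdot,Q^c)$ is 1-Lipschitz, $|\nabla\xi|\le H/w_0$ on each edge, and it vanishes off at most $Cw_0\ell^{d-1}$ edges. So the second term is at least $-CH^2\ell^{d-1}/w_0$.
* On $Q$, $|\Delta\xi|\le2dH/w_0$, and it vanishes unless $d_\infty(x,Q^c)\le w_0$. So $\sum_{x\in Q}|(\Delta\xi)_x|\le CH\ell^{d-1}$. Since $0\le\tilde E\psi_x\le C_0\log\ell$ by (F4) and Lemma 3.1, the third term is at least $-CH\ell^{d-1}\log\ell$.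
* Restricting $\psi\in[0,1]$ on the layer, as in Step 2, $\log\tilde Z\ge\log Z^0_{Q_{w_0},\eta}-Cw_0\ell^{d-1}$.

Now $\log Z^0_{Q_{w_0},\eta}\ge|Q_{w_0}|(g(\eta)-o_\ell(1))$, $|Q_{w_0}|\ge(1-2\varepsilon)^d\ell^d$ and $\varepsilon\ell\le w_0\le\varepsilon\ell+1$. Altogether
$$\log Z^H_{Q,\eta}\ge\ell^d\Big[g(\eta)-C\varepsilon-\frac{CH^2}{\varepsilon\ell^2}-\frac{CH\log\ell}{\ell}-o_\ell(1)\Big],$$
where $o_\ell(1)$ depends only on $d,\eta,\varepsilon,\ell$.

*Conclusion.* Since $H\le\ell^{2/3}$, the two $H$-terms are at most $C\ell^{-2/3}/\varepsilon+C\ell^{-1/3}\log\ell$, and the numerator error is at most $C\ell^{d-1/3}\log\ell$. Choosing $\varepsilon$ small and then $\ell\ge\ell_0$ large, $E[e^{-N}]\le e^{-\gamma\ell^d/2}$. By Markov's inequality $P(N<\frac\gamma4\ell^d)\le e^{\gamma\ell^d/4}e^{-\gamma\ell^d/2}=e^{-\alpha\ell^d}$. $\square$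

## 8. Relaxation from a high boundary condition

Zeros of positive density are hit by a random walk quickly, so a harmonic function with zero values there is small inside. This pulls the field down from height $H$ to height $H/2$ within distance of order $H^{3/2}$.

**Lemma 8.1.** There is $c_0>0$ such that for $\ell\ge1$ and $\Gamma\subset Q(y,\ell)$ with $|\Gamma|\ge\alpha\ell^d$, simple random walk from $y$ hits $\Gamma$ before leaving $Q(y,2\ell)$ with probability $\ge c_0$.

*Proof.* We compare the expected time spent in $\Gamma$ with the expected exit time. Take $y=0$, use the continuous-time walk with generator $\Delta$ (same hitting probabilities), and put $N=2\ell+1$. The coordinates are independent, each killed at $\pm N$. The one-dimensional killed kernel from $0$ to $u$ is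
$$\frac1N\sum_{k=1}^{2N-1}\sin\frac{\pi k}2\,\sin\frac{\pi k(u+N)}{2N}\,e^{-\lambda_kt},\qquad\lambda_k=2\Big(1-\cos\frac{\pi k}{2N}\Big).$$
Here $\lambda_1\le\frac{\pi^2}{4N^2}\le\frac{2.5}{N^2}$ and, by $1-\cos\vartheta\ge2\vartheta^2/\pi^2$ on $[0,\pi]$, $\lambda_k\ge k^2/N^2$. Terms with even $k$ vanish. For $|u|\le\ell<N/2$, the $k=1$ term contains $\sin\frac{\pi(u+N)}{2N}=\cos\frac{\pi u}{2N}\ge\cos\frac\pi4>0.7$. The odd $k\ge3$ contribute in absolute value at most $\frac1N\sum_{k=3,5,\dots}e^{-k^2t/N^2}$. So for $t=\tau N^2$, $\tau\in[1,2]$, the kernel is at least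
$$\frac1N\big(0.7e^{-2.5\tau}-2e^{-9\tau}\big)\ge\frac cN .$$
Hence the expected time in $\Gamma$ before exit is at least $N^2|\Gamma|(c/N)^d\ge c'N^2$, as $N\le3\ell$. By the strong Markov property at the hitting time of $\Gamma$, it is at most $P(\text{hit }\Gamma\text{ before exit})$ times the supremum over starting points $u$ of the expected exit time. That exit time is at most the exit time of one coordinate, with mean $\frac12(N^2-u_1^2)\le N^2$. So $c_0=c'$ works. $\square$

Put $\ell(H)=\lceil3H^{3/2}\rceil\ (\ge(2H)^{3/2})$, and fix $n_0$ with $(1-c_0)^{n_0}\le\frac18$.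

**Lemma 8.2.** There are $H_*,c_1>0$ such that for all $H\ge H_*$, all $L$, all cubes $B$ of radius $R\le H^2$, all $b$ with $0\le b\le H$ on $\Lambda_L\setminus B$ and $b=0$ on $\Lambda_L^c$, and all $z\in D:=B\cap\Lambda_L$ with $Q(z,n_0(2\ell(H)+1))\subset B$:
$$\mu_D^{b,\eta}(\varphi_z>H/2)\le e^{-c_1H^2/\log H}.$$

*Proof.* Let $\ell=\ell(H)$.

**Step 1: many zeros everywhere.** Let $\mathcal G$ be the event that every cube $Q'\subset D$ of side $\ell$ has at least $\alpha\ell^d$ zeros. Given the field outside such a $Q'$, and if it is $\le2H$ on the outer boundary of $Q'$, Lemma 7.1 with $2H$ for $H$ bounds the conditional probability of fewer zeros by $e^{-\alpha\ell^d}$. For $H$ large, $C_0\log R\le2C_0\log H\le H/2$, so Lemma 3.1 with $h=H$ and $t=H-C_0\log R\ge H/2$ gives $\mu_D^{b,\eta}(\varphi_y>2H)\le e^{-H^2/(8C_0\log R)}$ for $y\in D$. Summing over $y\in D$ and over the at most $|B|\le CH^{2d}$ cubes,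
$$\mu_D^{b,\eta}(\mathcal G^c)\le CH^{2d}\big(e^{-cH^2/\log H}+e^{-\alpha\ell^d}\big)\le e^{-c'H^2/\log H},$$
since $\ell^d\ge\ell^2\ge H^3$.

**Step 2: the killing set is dense around every site visited.** Let $A$ be the zero set in $D$ and suppose $\mathcal G$, an event that depends on $A$ only. Claim: for $y\in\Lambda_L$ with $Q(y,2\ell)\subset B$,
$$|Q(y,\ell)\cap(A\cup\Lambda_L^c)|\ge\alpha\ell^d .$$
If $L\ge\ell$: in each coordinate, an interval of $L\ge\ell$ sites containing $y_i$ meets $[y_i-\ell,y_i+\ell]$ in at least $\ell$ consecutive sites. (If it sticks out on one side, the intersection contains all $\ell+1$ sites from $y_i$ to that end; otherwise it is the whole interval.) So $Q(y,\ell)\cap\Lambda_L$ contains a cube of side $\ell$, which lies in $D$ and has at least $\alpha\ell^d$ zeros. If $L<\ell$: $|\Lambda_L|<\ell^d\le\frac12|Q(y,\ell)|$, so at least half of $Q(y,\ell)$ lies in $\Lambda_L^c$.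

**Step 3: the harmonic extension is small at $z$.** Run the walk from $z$, stopped on hitting $A\cup\Lambda_L^c$, in $n_0$ stages; each stage starts at the current position $y$ and ends on leaving $Q(y,2\ell)$. At the start of stage $k=0,\dots,n_0-1$ we have $|y-z|_\infty\le k(2\ell+1)$, so $Q(y,2\ell)\subset B$, and $y\in\Lambda_L$ if the walk has not been stopped. By Step 2 and Lemma 8.1 each stage is stopped with probability at least $c_0$. Hence the walk leaves $B$ before hitting $A\cup\Lambda_L^c$ with probability at most $(1-c_0)^{n_0}\le\frac18$.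

**Step 4: conclusion.** Given $A$ with $z\notin A$, the law is $\mu_{D\setminus A}^{b,0}$ with zero on $A$. Since $b=0$ on $\Lambda_L^c$ and $b\le H$, the harmonic extension at $z$ is at most $H/8$ by Step 3. By (F5) and Lemma 3.1 the mean of $\varphi_z$ is at most $\frac H8+C_0\log R\le\frac H4$ for $H$ large. By (F6), $P(\varphi_z>\frac H2|A)\le e^{-(H/4)^2/(2C_0\log R)}$ on $\mathcal G$. Add $\mu_D^{b,\eta}(\mathcal G^c)$ and use $\log R\le2\log H$. $\square$

*Proof of Proposition 5.1.* **Step 1: a recursion over dyadic heights.** Let $H_k=2^kM$ and $p_k=\sup_yP_L(\varphi_y>H_k)$. Apply Lemma 8.2 with $H=H_{k+1}$, $B=Q(y,n_0(2\ell(H_{k+1})+1))$, whose radius is at most $H_{k+1}^2$ for $M$ large, and $z=y$, conditionally on the field on $\Lambda_L\setminus B$. Only the values on the outer boundary of $B$ matter. If they are all $\le H_{k+1}$ the lemma applies; otherwise use a union bound over the outer boundary. So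
$$p_k\le e^{-c_1H_{k+1}^2/\log H_{k+1}}+a_kp_{k+1},\qquad1\le a_k\le CH_{k+1}^C.$$

**Step 2: iterate.** For every $n$,
$$p_0\le\sum_{k<n}\Big(\prod_{i<k}a_i\Big)e^{-c_1H_{k+1}^2/\log H_{k+1}}+\Big(\prod_{i<n}a_i\Big)p_n,\qquad\prod_{i<k}a_i\le e^{C(\log H_{k+1})^2},$$
because $k\le C\log H_k$. For fixed $L$, Lemma 3.1 with $D=\Lambda_L$, $h=0$ gives $p_n\le e^{-c_LH_n^2}$ for $n$ large with some $c_L>0$, so the last term tends to $0$ as $n\to\infty$. This is the only place where $L$ enters, and it leaves no trace. The series is at most $\sum_{k\ge 0}e^{-(c_1/2)H_{k+1}^2/\log H_{k+1}}\le e^{-c_2M^2/\log M}$ for $M\ge M_0$. The moment bounds follow.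

**Step 3: pinning probability.** Since $P_L(S_x>M)\le2d\sup_yP_L(\varphi_y>M/2d)$, this is at most $\frac12$ for all $x,L$ once $M$ is large. Fix such an $M$. As $p$ is decreasing, $\rho_x=E_Lp(S_x)\ge\frac12p(M)=:\rho_*$. $\square$

## 9. Pushing the tail terms outward through growing cubes

We now bound the last two terms of (6.2). The scheme: replace a function of the field near $x$ by its conditional expectation given the field on the boundary of a large cube. As long as that boundary field is at most $H$, the conditional expectation depends on it only very weakly (Lemma 8.2). The part where it exceeds $H$ is passed on to the next cube with a doubled threshold.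

**Proposition 9.1.** There is $M_*$ and for $M\ge M_*$ there are $\theta_M:\mathbb Z^d\to[0,\infty)$ and $C_M<\infty$, depending only on $d,\eta,M$, with $\sum_z\theta_M(z)e^{|z|_1}\to0$ as $M\to\infty$, such that for all $L$, all $x\ne j$ in $\Lambda_L$ and all measurable $\Psi$ with $0\le\Psi(S)\le S1_{\{S>M\}}$:
$$\mathrm{Cov}_L(\varphi_j,\Psi(S_x))\le\sum_{y\in\Lambda}\theta_M(y-x)\chi(y)+C_Me^{-|x-j|_1}.$$

*Proof.* **Step 1: the scales.** Let $H_0=\frac M{2d}\ge1$, $H_k=2^kH_0$, $R_0=0$, $R_{k+1}=R_k+1+n_0(2\ell(H_{k+1})+1)$, $B_k=Q(x,R_k)$, $V_k$ the outer boundary of $B_k$, and $D_k=B_k\cap\Lambda$. Summing a geometric series, $2\le R_k\le C_3H_k^{3/2}\le H_k^2$ for $k\ge1$ if $M$ is large. Note that $V_k\subset B_{k+1}$. Put $\Phi_0=\Psi(S_x)$, a function of $\varphi_{V_0}$. For $b\in[0,\infty)^{V_{k+1}\cap\Lambda}$, extended by $0$ off $\Lambda$, put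
$$u_k(b)=E_{\mu_{D_{k+1}}^{b,\eta}}[\Phi_k(\varphi_{V_k})],\qquad\Phi_{k+1}(b)=u_k(b)-u_k(b\wedge H_{k+1}),$$
with $\wedge$ taken coordinatewise. Sites of $\Lambda\setminus B_{k+1}$ outside $V_{k+1}$ have no neighbor in $D_{k+1}$ and are irrelevant.

**Step 2: size of $\Phi_k$.** We show that $\Phi_k$ lives on high boundary values and grows linearly: for a suitable $C_4=C_4(d,\eta)$,
$$|\Phi_k(b)|\le C_4^{k+1}(\max_{V_k}b)\,1_{\{\max_{V_k}b>H_k\}}.\tag{9.1}$$
For $k=0$: $S\le2d\max_{V_0}\varphi$, and $S>M$ forces $\max_{V_0}\varphi>H_0$. Inductively, $\Phi_{k+1}(b)=0$ if $\max b\le H_{k+1}$. Otherwise, by Lemma 3.1,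
$$|u_k(b)|,\ |u_k(b\wedge H_{k+1})|\le C_4^{k+1}C(\max b+\log R_{k+1})\le\tfrac12C_4^{k+2}\max b,$$
because $\log R_{k+1}\le2\log H_{k+1}\le CH_{k+1}\le C\max b$.

**Step 3: weak dependence on low boundary values.** Let $0\le b\le H_{k+1}$, $v\in V_{k+1}\cap\Lambda$, and let $v'$ be the unique neighbor of $v$ in $B_{k+1}$. It differs from $v$ in one coordinate, where it lies between $x$ and $v$; as $x,v\in\Lambda$, also $v'\in\Lambda$. The variable $b_v$ enters the unnormalized density through $e^{b_v\varphi_{v'}-b_v^2/2}$, and by (9.1) and Gaussian tails we may differentiate under the integral. So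
$$\partial_{b_v}u_k=\mathrm{Cov}^b(\Phi_k,\varphi_{v'}),\qquad|\partial_{b_v}u_k|\le(E^b\Phi_k^2)^{1/2}(E^b\varphi_{v'}^2)^{1/2},$$
where $E^b,P^b,\mathrm{Cov}^b$ refer to $\mu_{D_{k+1}}^{b,\eta}$. By (9.1), Cauchy–Schwarz, and Lemma 3.1,
$$E^b\Phi_k^2\le C_4^{2k+2}\,CH_{k+1}^2\,P^b(\max_{V_k}\varphi>H_k)^{1/2},\qquad E^b\varphi_{v'}^2\le CH_{k+1}^2.$$
Each $z\in V_k\cap\Lambda$ has $|z-x|_\infty=R_k+1$, so $Q(z,n_0(2\ell(H_{k+1})+1))\subset B_{k+1}$. Lemma 8.2 with $H=H_{k+1}=2H_k$ and $B=B_{k+1}$ gives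
$$P^b(\max_{V_k}\varphi>H_k)\le|V_k|e^{-c_1H_{k+1}^2/\log H_{k+1}}.$$
Since $C_4^k=(H_k/H_0)^{\log_2C_4}\le H_k^C$ and $|V_k|\le CH_{k+1}^C$, for $M\ge M_*$ and all $k\ge0$
$$|\partial_{b_v}u_k(b)|\le\vartheta_k:=e^{-c_3H_k^2/\log H_k}\qquad(0\le b\le H_{k+1}).\tag{9.2}$$

**Step 4: one step outward.** Suppose $j\notin B_{k+1}$. By the Markov property $\mathrm{Cov}(\varphi_j,\Phi_k)=\mathrm{Cov}(\varphi_j,u_k(\varphi_{V_{k+1}}))$. By (9.2), $\vartheta_k\sum_vb_v\wedge H_{k+1}-u_k(b\wedge H_{k+1})$ is increasing in $b$, and so is $b_v-b_v\wedge H_{k+1}$. FKG, used twice, gives $\mathrm{Cov}(\varphi_j,u_k(\varphi_{V_{k+1}}\wedge H_{k+1}))\le\vartheta_k\sum_v\mathrm{Cov}(\varphi_j,\varphi_v\wedge H_{k+1})\le\vartheta_k\sum_v\chi(v)$. Hence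
$$\mathrm{Cov}(\varphi_j,\Phi_k)\le\vartheta_k\sum_{v\in V_{k+1}\cap\Lambda}\chi(v)+\mathrm{Cov}(\varphi_j,\Phi_{k+1}).$$

**Step 5: stop when the cube swallows $j$.** Iterate from $k=0$ up to the smallest $k_0\ge0$ with $j\in B_{k_0+1}$. Then $|x-j|_\infty\le R_{k_0+1}\le CH_{k_0}^{3/2}$. By (9.1), Cauchy–Schwarz, and Proposition 5.1 (with $H_0\ge M_0$),
$$|\mathrm{Cov}(\varphi_j,\Phi_{k_0})|\le C\,C_4^{k_0+1}\big(E\max_{V_{k_0}}\varphi^4\big)^{1/4}P\big(\max_{V_{k_0}}\varphi>H_{k_0}\big)^{1/4}\le Ce^{-cH_{k_0}^2/\log H_{k_0}}\le C_Me^{-|x-j|_1},$$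
the last step because $|x-j|_1\le CH_{k_0}^{3/2}$ and $CH^{3/2}-cH^2/\log H$ is bounded above.

**Step 6: the kernel.** Let $\theta_M(z)=\sum_{k\ge0}\vartheta_k1_{\{z\in\text{outer boundary of }Q(0,R_{k+1})\}}$. The terms with $k\ge k_0$, not needed, are nonnegative contributions since $\chi\ge0$. Moreover
$$\sum_z\theta_M(z)e^{|z|_1}\le\sum_k\vartheta_k\,CR_{k+1}^{d-1}e^{d(R_{k+1}+1)}\to0\quad\text{as }M\to\infty,$$
because $R_{k+1}\le CH_k^{3/2}$ while $\vartheta_k=e^{-c_3H_k^2/\log H_k}$. The power $\frac32<2$ in Lemma 7.1 is what makes this sum converge. $\square$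

## 10. Assembling the damped inequality: proof of Theorem A

Choose $M_1\ge\max(M_*,1,1/\eta)$ with $\sum_z\theta_{M_1}(z)e^{|z|_1}\le\frac18$. This fixes $K_1=K_1(M_1)$. Then choose $M\ge M_1$ with $2K_1\sum_z\theta_M(z)e^{|z|_1}\le\frac18$ and $P_L(S_y>M)\le\frac12$ for all $y,L$, which Proposition 5.1 allows. This fixes $K=2K_1w'(M)$. Apply Proposition 9.1 to $\tau_{M_1}$ (with $M_1$) and to $\beta_M$ (with $M$), and insert the bounds in (6.2). With $\theta=\theta_{M_1}+2K_1\theta_M$ and $C_5=C_{M_1}+2K_1C_M$ we obtain exactly (1.1), and $\sum_z\theta(z)e^{|z|_1}\le\frac14$, which is (1.2).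

By Lemma 1.1, $\chi(z)\le C'(1+\chi(j))e^{-\delta|z-j|_1}$ for all $z\in\Lambda$, and $\chi(j)=\mathrm{Var}_L\,\varphi_j\le C$ by Proposition 5.1. All constants depend only on $d,\eta$. Nonnegativity is FKG, and $|\cdot|_1\ge|\cdot|_2$. This proves Theorem A. $\blacksquare$

## 11. Lower bound and Lipschitz observables: proof of Theorem B

**(i)** Let $\eta\ge0$. We bound below how much a site passes on to its neighbor. Differentiating $2dm=S+q$ gives
$$m'=\frac1{2d}(1+q'),\qquad q'=-\frac{\eta}{\eta+I}-\frac{(1-\eta S)I'}{(\eta+I)^2},\qquad I'=\frac{1+SI}{2d}.$$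
As $I$ grows like $e^{S^2/4d}$, $q'(S)\to0$ and $m'(S)\to\frac1{2d}$ as $S\to\infty$. Since $m'$ is continuous and positive on $[0,\infty)$, $c_*:=\min(\inf m',\frac12)>0$. For $x\ne j$, $m(S)-c_*S$ is increasing, so by FKG
$$\chi(x)=\mathrm{Cov}(\varphi_j,m(S_x))\ge c_*\sum_{y\sim x}\chi(y).$$
Also $\chi(j)\ge E[\mathrm{Var}(\varphi_j|\varphi_y,y\ne j)]=E[m'(S_j)]\ge c_*$. Iterate along a path of length $|i-j|_1$ from $i$ to $j$ in $\Lambda$: $\chi(i)\ge c_*^{|i-j|_1}\chi(j)\ge c_*^{|i-j|_1+1}$. $\square$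

**(ii)** Let $\bar F=\sum l_i\varphi_i$, $\bar G=\sum l_j'\varphi_j$. The functions $\bar F\pm F$ and $\bar G\pm G$ are increasing. Adding $\mathrm{Cov}(\bar F+F,\bar G-G)\ge0$ and $\mathrm{Cov}(\bar F-F,\bar G+G)\ge0$ gives $\mathrm{Cov}(F,G)\le\mathrm{Cov}(\bar F,\bar G)$. Adding the two equal-sign versions gives $-\mathrm{Cov}(F,G)\le\mathrm{Cov}(\bar F,\bar G)$. Apply Theorem A to $\mathrm{Cov}(\bar F,\bar G)=\sum l_il_j'\mathrm{Cov}(\varphi_i,\varphi_j)$.

For the indicators, let first $i\ne j$ be non-adjacent. Given all other sites, $\varphi_i$ and $\varphi_j$ are independent, and $S_i,S_j$ do not involve them, so $\mathrm{Cov}(1_{\{\varphi_i=0\}},1_{\{\varphi_j=0\}})=\mathrm{Cov}(p(S_i),p(S_j))$. Now $|p'|=w'/w^2=m/w$ is bounded, since $m$ grows at most linearly by (4.2) and $w$ like a Gaussian exponential. So the first part applies, with Lipschitz constants supported on the neighbors of $i$ and of $j$, whose mutual distances are at least $|i-j|_1-2$. The remaining pairs have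 $|i-j|_1\le1$ and a covariance at most $1$. $\square$

## 12. Vanishing density of the flux: proof of Theorem C

Let $\eta=0$ or $0<\eta<\eta_c$. The argument is that of the massless field in Section 4: the total flux of $\chi$ out of $\Lambda$ should be close to $1$, while a summable $\kappa$ makes it close to $0$.

**Step 1: a second one-site identity.** Integrating by parts once more (the atom at $0$ does not contribute), $\int_0^\infty t(2dt-S)e^{-dt^2+tS}dt=I(S)$. Hence, besides (4.1),
$$E[\varphi_x(-\Delta\varphi)_x\,|\,\varphi_y,y\ne x]=\frac{I(S_x)}{\eta+I(S_x)}=1-\frac\eta{\eta+I(S_x)}.\tag{12.1}$$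
Let $\epsilon_x=E_L[(\eta+I(S_x))^{-1}]$.

**Step 2: the average of $\epsilon_x$ over $\Lambda_L$ tends to $0$.** If $0<\eta<\eta_c$: $\epsilon_x=\rho_x/\eta$, and $L^{-d}\sum_x\rho_x$ is the derivative at $t=\log\eta$ of $L^{-d}\log(Z^0_{\Lambda_L,e^t}/Z^0_{\Lambda_L,0})$. These functions are convex and nondecreasing and converge to $J(t)=f(0,e^t)$, which vanishes for $t<\log\eta_c$. For small $s>0$ the derivative lies between $0$ and the difference quotient over $[t,t+s]$, which tends to $0$. If $\eta=0$: $\epsilon_x=E[q(S_x)]=E[-(\Delta\varphi)_x]$, and summing over $\Lambda_L$,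
$$\sum_x\epsilon_x=\sum_x\#\{z\sim x:z\notin\Lambda\}\,E\varphi_x\le CL^{d-1}\log L$$
by Lemma 3.1.

**Step 3: a good site $j$.** Suppose $\mathrm{Cov}_L(\varphi_i,\varphi_j)\le\kappa(i-j)$ with $\sum\kappa<\infty$. Given $r\in\mathbb N$ and $\epsilon\in(0,1)$, for $L$ large there is $j\in\Lambda_L$ at $|\cdot|_\infty$-distance at least $\sqrt L$ from $\Lambda_L^c$ with $\epsilon_x\le\epsilon$ for all $|x-j|_\infty\le r$. Indeed the number of bad $j$ is at most $CL^{d-1/2}+(2r+1)^d\#\{x:\epsilon_x>\epsilon\}=o(L^d)$, by Step 2 and Markov's inequality. Fix this $j$ and $\chi(x)=\mathrm{Cov}_L(\varphi_j,\varphi_x)$, zero off $\Lambda$.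

**Step 4: the outgoing flux is small.** A site $x$ next to $\Lambda^c$ has $|x-j|_\infty\ge\sqrt L-1$, so
$$\sum_{x\in\Lambda}\mathrm{Cov}(\varphi_j,-(\Delta\varphi)_x)=\sum_{x\in\Lambda}\#\{z\sim x:z\notin\Lambda\}\,\chi(x)\le2d\sum_{|z|_\infty\ge\sqrt L-1}\kappa(z)\to0.$$

**Step 5: the left side is close to $1$.** We first record bounds on $q$ and $mq$. Since $2dm=S+q\le S+1/(\eta+I(0))$, $\eta+I(S)\ge I(0)>0$, and $I$ grows like $e^{S^2/4d}$, both $|mq|$ and $q^2$ are at most $C(\eta+I)^{-1/2}$. Moreover $E(\eta+I(S_x))^{-1/2}\le\epsilon_x^{1/2}$ by Jensen's inequality.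

* The term $x=j$. By (12.1) and (4.1) it equals $1-\eta\epsilon_j-E\varphi_j\,Eq(S_j)$, and $E\varphi_j\,Eq(S_j)=E[m(S_j)q(S_j)]-\mathrm{Cov}(\varphi_j,q(S_j))$. Since $\mathrm{Var}\,\varphi_j\le\kappa(0)$, Cauchy–Schwarz gives $|E\varphi_j\,Eq(S_j)|\le C\epsilon^{1/2}+C\kappa(0)^{1/2}\epsilon^{1/4}$.
* The terms $0<|x-j|_\infty\le r$. Each satisfies $|\mathrm{Cov}(\varphi_j,-(\Delta\varphi)_x)|=|\mathrm{Cov}(\varphi_j,q(S_x))|\le C\kappa(0)^{1/2}\epsilon^{1/4}$.
* The terms $|x-j|_\infty>r$. Their total is in absolute value at most $\sum|\Delta\chi(x)|\le4d\sum_{|z|_\infty\ge r}\kappa(z)$.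

**Step 6: contradiction.** Combining Steps 4 and 5,
$$1\le\eta\epsilon+C(2r+1)^d\big(\epsilon^{1/2}+\kappa(0)^{1/2}\epsilon^{1/4}\big)+4d\sum_{|z|_\infty\ge r}\kappa(z)+o_L(1).$$
Take $r$ large, then $\epsilon$ small, then $L$ large: the right side drops below $1$. So no such $\kappa$ exists. Since $z\mapsto Ce^{-c|z|_2}$ is summable, uniform exponential decay fails in particular. $\blacksquare$
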